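# Counting modulo a prime with one remotely lifted pebble

## A token that advances one name per block

Take $p$ distinct names $u_0,\dots,u_{p-1}$. Write them one after the other, preceded by a separator, to get a block $g=\$\,u_0u_1\cdots u_{p-1}$, and repeat the block $\ell$ times between two end markers:
$$\rhd\; g\,g\cdots g\;\lhd .$$
Put a token on the name $u_0$ in the first block and move it by the following rule. Inside the current block, advance the token cyclically to the next name (from $u_{p-1}$ go back to $u_0$). Then, if there is a further block, let the token jump to the same name in that block, and repeat. In the last block, advance and stop.

With $p=3$ and $\ell=2$, the token goes $u_0\to u_1$ in block 1, jumps to $u_1$ in block 2, advances to $u_2$, and stops. With $\ell=3$ it jumps once more, to $u_2$ in block 3, and advances to $u_0$. In general it makes exactly one advance per block, so it stops on $u_{\ell \bmod p}$, and it stops on $u_0$ exactly when $p\mid \ell$.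

So the token computes $\ell$ modulo $p$, and the count is stored in the *position* of the token, not in the memory of the machine that moves it. That machine may be tiny even if $p$ is enormous, provided it can do two things: decide whether two names, possibly very long ones, are equal, and pick the token up *while standing at the place where the token should go next*.

The second ability is what separates two models of computation on trees, tree-walking automata with strong pebbles and with weak pebbles. The token will be a pebble. A strong pebble can be lifted from a distance; a weak one cannot. We shall see that strong automata with $k$ pebbles and polynomially many states can run this procedure for a prime $p>\exp_{k-1}(n)$, where $\exp_0(n)=n$ and $\exp_{j+1}(n)=2^{\exp_j(n)}$. We shall also see that a weak automaton with $s$ states, however many pebbles it has, can only distinguish chain lengths $\ell$ by periods all of whose prime factors are at most $s+1$. Together these prove a conjecture posed in "Complexity of Pebble Tree-Walking Automata" (https://www.di.ens.fr/~segoufin/Papers/Mypapers/fct-web.pdf).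

## Pebble automata, strong and weak, and the theorem

**Trees.** Our trees are finite binary trees whose nodes carry labels from a finite nonempty alphabet $\Sigma$, and every internal node has exactly two children, a left one and a right one. A tree language is a set of such trees.

**Pebble automata.** A nondeterministic tree-walking automaton with $k$ pebbles, or $k$-pebble automaton, has a finite set of states, with initial and accepting states, and pebbles numbered $1,\dots,k$. At every step it is in one state at one node, the head position. It chooses a transition according to its state, the label of the current node, the type of the current node (root, left child or right child; leaf or internal), and the set of pebbles lying on the current node. The possible actions are: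

- stay;
- move to the parent, the left child or the right child;
- drop pebble $i+1$ on the current node, allowed only when exactly pebbles $1,\dots,i$ are placed;
- lift the last dropped pebble $i$.

Thus pebbles obey a stack discipline. A run starts at the root in an initial state with no pebble placed. The tree is accepted if some run reaches an accepting state. The automaton is deterministic if it has one initial state and never has two applicable transitions. Its size is its number of states.

**Strong and weak.** The pebbles are *strong* if the last dropped pebble can be lifted from anywhere (the head stays where it is). They are *weak* if it can be lifted only when the head is on the node carrying it.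

*Example.* Drop pebble 1 at a node $x$, walk to another node $y$, and lift pebble 1 at $y$. A strong automaton can do this, and ends at $y$ with no pebble. A weak automaton must return to $x$ to lift. It cannot save $y$ with pebble 2 in the meantime, because pebble 2 would have to be lifted before pebble 1.

**Facts used.** We rely on the following.

- A tree language is *regular* if it is recognized by a deterministic bottom-up automaton: a finite set $S$ of states, a value $\delta(a)\in S$ for each leaf label $a$, a value $\delta(a,r_1,r_2)\in S$ for an internal node labeled $a$ whose children evaluate to $r_1,r_2$, and a set $F\subseteq S$; the tree is accepted if its root evaluates into $F$. Every tree language recognized by a pebble automaton, weak or strong, is regular, since an equivalent MSO formula can be computed.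
- Bertrand's postulate: for every integer $M\ge1$ there is a prime $p$ with $M<p\le 2M$.

For each $k\ge1$, emptiness and inclusion are $k$-EXPTIME-complete both for strong and for weak $k$-pebble automata, so these complexities do not tell the two models apart. Succinctness might.

**Succinctness.** Automata with $k$ strong pebbles are *$(k-1)$-exponentially more succinct* than automata with $k$ weak pebbles if there are a finite nonempty alphabet $\Sigma$ (it may depend on $k$) and tree languages $(L_n)_{n\ge1}$ over $\Sigma$ such that each $L_n$ is recognized by a strong $k$-pebble automaton of size polynomial in $n$, each $L_n$ is recognized by some weak $k$-pebble automaton, and for all sufficiently large $n$ every weak $k$-pebble automaton recognizing $L_n$ has size at least $\exp_{k-1}(n)$. The conjecture says that this holds for every $k\ge2$. It is true, in the following stronger form.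

**Theorem.** Let $k\ge2$. There are a finite alphabet $\Sigma=\Sigma_k$ and tree languages $(L_n)_{n\ge1}$ over $\Sigma$ such that:

1. $L_n$ is recognized by a *deterministic* strong $k$-pebble automaton $A_n$ with $O(n^2)$ states, in which pebbles $2,\dots,k$ are lifted only when the head is on them;
2. $L_n$ is recognized by a nondeterministic tree-walking automaton without pebbles, hence by a weak $k$-pebble automaton;
3. for all $n\ge1$ and all $k'\ge0$, every nondeterministic weak $k'$-pebble automaton recognizing $L_n$ has at least $\exp_{k-1}(n)$ states.

The conjecture is the case $k'=k$ of part 3 together with parts 1 and 2.

## Combs, nested names and the prime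

This section fixes the words on which everything happens.

**Combs.** A word $a_1\cdots a_L$ is encoded by a tree called a comb. Its spine nodes $1,\dots,L$ carry the labels $a_1,\dots,a_L$. Spine node $i<L$ has as left child a leaf labeled $\square$ and as right child spine node $i+1$; spine node $L$ is a leaf. We say "move right" for moving to the right child and "move left" for moving to the parent, so that a head on the spine moves as on a word.

**Alphabet.** Put $K=k-2$ and $\Sigma=\{\square,\rhd,\lhd,\$\}\cup\{\#_j,0_j,1_j:0\le j\le K\}$. It depends only on $k$.

**Names.** Let $N_0=\{0,1\}^{n+1}$ and $N_{j+1}=\{0,1\}^{N_j}$, the set of functions from $N_j$ to $\{0,1\}$. Then $|N_0|=2^{n+1}=\exp_1(n+1)$ and, inductively, $|N_j|=\exp_{j+1}(n+1)$. Fix a linear order on each $N_j$, and encode names by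
$$enc_0(d_1\cdots d_{n+1})=\#_0\,(d_1)_0\cdots(d_{n+1})_0,$$
$$enc_{j+1}(f)=\#_{j+1}\;enc_j(v_1)\,f(v_1)_{j+1}\;\cdots\; enc_j(v_r)\,f(v_r)_{j+1},$$
where $v_1,\dots,v_r$ lists all of $N_j$ in order. The parts $enc_j(v_i)f(v_i)_{j+1}$ are the *entries*. So an order-$(j+1)$ name is a table that gives one bit for each order-$j$ name.

*Example.* For $n=1$, $N_0=\{00,01,10,11\}$ and $enc_0(01)=\#_00_01_0$. If $f\in N_1$ is $1$ on $11$ and $0$ elsewhere, then
$$enc_1(f)=\#_1\;\#_00_00_0\,0_1\;\#_00_01_0\,0_1\;\#_01_00_0\,0_1\;\#_01_01_0\,1_1 .$$

**Finding the end of a name.** Let $I_0=\{0_0,1_0\}$ and $I_{j+1}=I_j\cup\{\#_j,0_{j+1},1_{j+1}\}$. By induction on $j$, all symbols of $enc_j(v)$ after the first lie in $I_j$. In the words $w_\ell$ defined next, the symbol following an occurrence of $enc_j(v)$ is a bit of order $j+1$ if $j<K$, and one of $\#_K,\$,\lhd$ if $j=K$. None of these lies in $I_j$, which contains only bits of order at most $j$ and symbols $\#_i$ with $i<j$. Hence from the first symbol of an order-$j$ name, *moving right (at least one step) to the first symbol outside $I_j$* leads exactly to the symbol after the name. Below, this phrase always includes the "at least one step".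

**The prime and the block.** Let $M=\exp_{k-1}(n)\ge2$, and let $p$ be a prime with $M<p\le2M$. We need $p$ distinct names in $N_K$. For this, note that $2\exp_j(n)\le\exp_j(n+1)$ for all $j\ge1$. For $j=1$ both sides equal $2^{n+1}$, and if the inequality holds for $j$, then
$$2\exp_{j+1}(n)=2^{\exp_j(n)+1}\le2^{2\exp_j(n)}\le2^{\exp_j(n+1)}=\exp_{j+1}(n+1).$$
Therefore $p\le 2\exp_{k-1}(n)\le\exp_{k-1}(n+1)=\exp_{K+1}(n+1)=|N_K|$. Fix distinct $u_0,\dots,u_{p-1}\in N_K$ and put
$$g=\$\,enc_K(u_0)\cdots enc_K(u_{p-1}),\qquad w_\ell=\rhd\,g^\ell\,\lhd\quad(\ell\ge1).$$
Let $t_\ell$ be the comb of $w_\ell$.

*Smallest case.* For $k=2$, $n=1$ we have $K=0$, $M=2$, $p=3$, and we may take $g=\$\,\#_00_00_0\,\#_00_01_0\,\#_01_00_0$.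

## Comparing nested names with few pebbles

We now write the subroutine that decides equality of two names. Each order of nesting will cost one pebble and $O(1)$ states, although it makes the names exponentially longer.

In all programs below, if an expected symbol or move is missing, the automaton halts without accepting. "Find pebble $i$" means: go to the root, then move right until the current node carries pebble $i$.

**Subroutine $Eq_j(i)$.** *Precondition:* exactly pebbles $1,\dots,i$ are placed; pebble $i$ is on the first symbol $\#_j$ of an occurrence $\alpha$ of an order-$j$ name; the head is on the first symbol $\#_j$ of a disjoint occurrence $\beta$ of an order-$j$ name. *Postcondition (on words $w_\ell$):* the same pebbles and the same head position, with answer "yes" iff the two names are equal. It uses pebbles $i+1,\dots,i+j+1$, and lifts each of them only with the head on it.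

**The base $Eq_0(i)$.** Drop pebble $i+1$. For $c=1,\dots,n+1$: go $c$ steps right and store the bit; find pebble $i$; go $c$ steps right and compare; find pebble $i+1$. At the end, or after the first mismatch once pebble $i+1$ has been found, lift pebble $i+1$ and answer. For each $c$ the automaton needs $O(c)$ states to count steps (with at most one stored bit), so it has $O(n^2)$ states in all. It uses one pebble, and is clearly correct.

**The step $Eq_{j+1}(i)$.** The purpose is to compare two tables entry by entry: mark an entry of $\beta$ with pebble $i+1$, search the entry of $\alpha$ with the same name using $Eq_j$, and compare the bits.

1. Move one step right (to the first entry of $\beta$).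
2. [Head on the $\#_j$ of an entry $v$ of $\beta$.] Drop pebble $i+1$; find pebble $i$; move one step right (to the first entry of $\alpha$).
3. [Head on the $\#_j$ of an entry $v'$ of $\alpha$.] Call $Eq_j(i+1)$.
   - *No:* move right to the first symbol outside $I_j$, then one more step right. If the symbol is $\#_j$, repeat 3. Otherwise find pebble $i+1$, lift it, set the answer to "no", and go to 4.
   - *Yes:* move right to the first symbol outside $I_j$, a bit $c$ of order $j+1$, and store $c$. Find pebble $i+1$ and lift it. Move right to the first symbol outside $I_j$. If it is not the same bit, set the answer to "no" and go to 4. Otherwise step right: if the symbol is $\#_j$, go to 2; else set the answer to "yes" and go to 4.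
4. Move left, at least one step, until reaching $\#_{j+1}$; return the answer.

**Correctness on $w_\ell$.** We use induction on $j$. In step 3 the precondition of $Eq_j(i+1)$ holds: exactly pebbles $1,\dots,i+1$ are placed, pebble $i+1$ is on the first symbol of an order-$j$ name inside $\beta$, and the head is on the first symbol of one inside $\alpha$, which is disjoint from $\beta$. After a call the head is again on the first symbol of $v'$. From there, moving to the first symbol outside $I_j$ leads to the bit of the entry, and the symbol after that bit is $\#_j$ if another entry follows. After the last entry comes the symbol following an order-$(j+1)$ name, which is a bit of order $j+2$ or one of $\#_K,\$,\lhd$, where $K\ge j+1$; it is never $\#_j$. So the loops over the entries of $\alpha$ and of $\beta$ end where they should. Since each table lists every $v\in N_j$ exactly once, the entry of $\alpha$ with name $v$ is found, and the two bits at $v$ are compared. The answer is "yes" iff all bits agree, that is, iff the two functions $N_j\to\{0,1\}$ are equal.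

When step 4 is entered, the head is inside $\beta$ after its first symbol, or on the symbol immediately after $\beta$. The symbol $\#_{j+1}$ occurs in $\beta$ only at the front, so the nearest $\#_{j+1}$ at least one step to the left is the first symbol of $\beta$. The words "at least one step" are needed: if $j+1=K$, the symbol after $\beta$ may itself be $\#_K$.

**Resources.** $Eq_{j+1}(i)$ uses pebble $i+1$ and, through $Eq_j(i+1)$, pebbles $i+2,\dots,i+j+2$. Pebble $i+1$ is lifted only after being found. There is a single call site for $Eq_j$, and nothing is stored during the call, so $Eq_{j+1}$ adds only $O(1)$ states to those of $Eq_j$. Hence for fixed $k$, $Eq_K(1)$ has $O(n^2)$ states, is deterministic, and uses pebbles $2,\dots,K+2=k$.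

## The strong automaton that moves the token

Pebble 1 is the token. The main program of $A_n$ is as follows.

- **M0.** Walk down the spine, checking that every left child of a spine node is a leaf. Return to the root and check that it is labeled $\rhd$.
- **M1.** Move right to $\$$, then right to $\#_K$.
- **M2.** Move right to the first symbol outside $I_K$. If it is $\#_K$, stop there. If it is $\$$ or $\lhd$, move left (at least one step) to the nearest $\$$, then one step right.
- **M3.** Drop pebble 1. Move right to the first $\$$ or $\lhd$. If it is $\lhd$: find pebble 1, step left, and accept iff the label is $\$$. If it is $\$$: step right to $\#_K$.
- **M4.** Call $Eq_K(1)$. If yes: lift pebble 1 *remotely* and go to M2. If no: move right to the first symbol outside $I_K$; if it is $\#_K$, repeat M4, else halt.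

M2 is the cyclic advance inside a block, and M3–M4 are the jump. The spine of an arbitrary tree is the path from the root through right children, so M0 makes sense on every tree. After M0 the head stays on the spine, so all pebbles lie on the spine and "find" works. Let $L_n$ be the language of $A_n$. The automaton is a deterministic strong $k$-pebble automaton with $O(n^2)$ states, and only pebble 1 is ever lifted remotely. This is part 1 of the Theorem.

**Behavior on $t_\ell$.** We claim that at the $x$-th entry into M2, the head is on the first symbol of the name $u_{(x-1)\bmod p}$ in the $x$-th copy of $g$, with no pebble placed. For $x=1$ this holds after M1. Given it for $x$, M2 moves the head to $u_{x\bmod p}$ in the same copy: either to the next name, or, from $u_{p-1}$, back to the separator of the same copy and then to $u_0$. If $x<\ell$, M3 drops the pebble there and goes to the first name of copy $x+1$; M4 compares and stops at the unique name in that copy equal to $u_{x\bmod p}$, lifts pebble 1, and enters M2 for the $(x+1)$-st time as claimed. If $x=\ell$, the search in M3 hits $\lhd$. The symbol to the left of pebble 1 is then $\$$ if the pebble is on $u_0$, and otherwise a bit, the last symbol of the preceding name. So $A_n$ accepts iff $\ell\bmod p=0$: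
$$t_\ell\in L_n\iff p\mid\ell\qquad(\ell\ge1).\tag{1}$$

*By hand for $k=2$, $n=1$, $p=3$.* On $t_2$: pebble 1 is dropped on $01$ in block 1, the name $01$ is found in block 2, the pebble is lifted and then dropped on $10$; the next marker is $\lhd$, and the symbol left of the pebble is the last bit of $01$, so $A_n$ halts without accepting. On $t_3$: the name $10$ is found in block 3, M2 sees $\lhd$, returns to the separator and stops at $00$; the pebble is dropped there, and the symbol to its left is $\$$, so $A_n$ accepts.

**Proof of part 2.** Its purpose is only to ensure that weak automata recognize $L_n$ at all. $L_n$ is regular, so let $\delta$ and $F$ be the transition function and accepting set of a deterministic bottom-up automaton for it. By M0, in every tree of $L_n$ the left children of spine nodes are leaves. A pebble-free automaton starts at the root by guessing a claimed state $r\in F$. At an internal spine node with label $a$ and claim $r$, it visits the left child, which must be a leaf, with label $b$ say; it returns, guesses $r'$ with $\delta(a,\delta(b),r')=r$, and moves to the right child with claim $r'$. At the last spine node, with label $a$, it accepts iff $\delta(a)=r$. If it accepts, the tree has the required shape and really evaluates to the claimed state in $F$; conversely, on a tree of $L_n$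 the guesses equal to the true states lead to acceptance. So it recognizes exactly $L_n$. $\square$

## How large can a period be, and why primes help

For the lower bound we must show that a weak automaton with few states cannot separate the lengths $\ell$ divisible by $p$ from the others. Start with no pebbles at all ($k'=0$). Summarize what one block does to the automaton by four relations on its states: in which states it can leave, upward or downward, after entering in a given state from above or from below. There are at most $2^{4\sigma^2}$ such summaries for $\sigma$ states, and whether $t_\ell$ is accepted depends only on the summary of the chain $g^\ell$, which is the $\ell$-th power of the summary of $g$ in a finite monoid (made precise below).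

The sensible first attempt is to count. Among the powers with exponents $0,\dots,2^{4\sigma^2}$ two coincide, so acceptance of $t_\ell$ is ultimately periodic with some period $d\le2^{4\sigma^2}$, and (1) forces $p\mid d$, hence $p\le 2^{4\sigma^2}$. This only gives $\sigma\ge\frac12\sqrt{\log_2p}$. A whole exponential is lost: for $k=2$ we have $2^n<p\le2^{n+1}$, and the bound is of order $\sqrt n$, which does not even contradict polynomial size.

A better count cannot give a linear bound on the *size* of the period, because periods larger than the number of states do occur. Here is an automaton with 13 states and no pebbles that accepts $t_\ell$ iff $30\mid\ell$. Walk down counting the symbols $\$$ modulo $2$; at $\lhd$, if the count is $0$, walk back to the root; then do the same modulo $3$, and then modulo $5$, and accept. It needs $2+3+5$ counting states, two states for walking back, and one accepting state.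

But in this example the *prime factors* of the period are small, and that is the way out. A two-way automaton can combine many short cycles into a long period, but it cannot produce a large prime. This is why the modulus was chosen prime, and the next section proves the statement for powers of summaries.

## Two-way behaviors and their powers

**Definition.** Let $Q$ be a finite nonempty set and $\sigma=|Q|$. A *behavior* is a quadruple $b=(LL,LR,RL,RR)$ of subsets of $Q\times Q$. Let $\mathcal B$ be the finite set of all behaviors.

Think of a box. $LR$ says in which states one can leave at the lower (right) end after entering at the upper (left) end in a given state, and so on; the first letter is the entry, the second the exit.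

**Product.** For $b_1,\dots,b_m\in\mathcal B$ consider the digraph on the vertices $(q,{\downarrow},i)$ and $(q,{\uparrow},i)$ with $q\in Q$ and $0\le i\le m$. For each $1\le i\le m$, box $i$ contributes the edges

- $(q,{\downarrow},i-1)\to(q',{\uparrow},i-1)$ for $(q,q')\in LL_i$;
- $(q,{\downarrow},i-1)\to(q',{\downarrow},i)$ for $(q,q')\in LR_i$;
- $(q,{\uparrow},i)\to(q',{\uparrow},i-1)$ for $(q,q')\in RL_i$;
- $(q,{\uparrow},i)\to(q',{\downarrow},i)$ for $(q,q')\in RR_i$.

The product $b_1\cdots b_m$ is the behavior given by reachability from $(\cdot,{\downarrow},0)$ and $(\cdot,{\uparrow},m)$ to $(\cdot,{\uparrow},0)$ and $(\cdot,{\downarrow},m)$. For instance, $(q,q')$ is in its $LR$-component iff there is a path from $(q,{\downarrow},0)$ to $(q',{\downarrow},m)$. For $m=0$ there are no edges, and the empty product is the identity $(\emptyset,\mathrm{id},\mathrm{id},\emptyset)$.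

**Associativity.** Replace a block of consecutive boxes by its product. A path between vertices not strictly inside the block splits into edges outside the block and maximal segments of edges inside it. Such a segment starts at a vertex where the block is entered ($\downarrow$ at its upper end or $\uparrow$ at its lower end) and ends at a vertex where it is left ($\uparrow$ at the upper end or $\downarrow$ at the lower end), since the latter vertices have no outgoing edges in the block. So each segment corresponds to an edge of the product box, and reachability between the remaining vertices is unchanged. Hence the product is associative, and powers $b^m$ obey the usual rules.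

*Example.* Let $Q=\{0,1,2\}$, $LR=\{(c,c+1\bmod 3)\}$, and the other components empty. Then $LR(b^m)$ is the shift by $m$ modulo $3$, so $b^{m+3}=b^m$.

Relations are composed from left to right, and $R^*$ denotes the reflexive-transitive closure.

**Lemma 1.** Let $Y$ be a relation on a set of $\sigma$ elements and $\pi=\mathrm{lcm}(1,\dots,\sigma)$. Then $Y^{r+\pi}=Y^r$ for all large $r$.

**Proof.** Let $r\ge\sigma$ and $(a,a')\in Y^r$. A path of length $r$ from $a$ to $a'$ visits $r+1>\sigma$ positions, so it contains a cycle of some length $c\le\sigma$. Traversing this cycle $\pi/c$ additional times gives a path of length $r+\pi$. So $Y^r\subseteq Y^{r+\pi}$ for all $r\ge\sigma$. The powers of $Y$ take finitely many values, so they are ultimately periodic with some period $d$. For large $r$,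
$$Y^r\subseteq Y^{r+\pi}\subseteq\cdots\subseteq Y^{r+d\pi}=Y^r,$$
and all inclusions are equalities. $\square$

**Lemma 2.** Let $\pi=\mathrm{lcm}(1,\dots,\sigma)$; all its prime factors are at most $\sigma$. There is $m_0\ge1$ such that $b^{m+\pi}=b^m$ for all $b\in\mathcal B$ and all $m\ge m_0$.

**Proof.** The idea is that the two components describing U-turns stabilize, and after that the two components describing crossings are powers of a fixed relation.

Fix $b$. The digraph for $b^m$ sits in that for $b^{m+1}$ as the first $m$ boxes, so $LL(b^m)\subseteq LL(b^{m+1})$; it also sits there as the last $m$ boxes, so $RR(b^m)\subseteq RR(b^{m+1})$. Both sequences are increasing in a finite set, hence there is $r_0\ge1$ such that $LL(b^r)$ and $RR(b^r)$ are constant for $r\ge r_0$. Let $R=RR(b^r)$ for $r\ge r_0$.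

Let $r\ge r_0$ and look at the two-box digraph for $b^r\cdot b$. A path from $(\cdot,{\downarrow},0)$ to $(\cdot,{\downarrow},2)$ first crosses the first box by $LR(b^r)$, then bounces at the middle a number of times, each time by $LL(b)$ (into the second box and back) followed by $RR(b^r)=R$ (into the first box and back), and finally crosses the second box by $LR(b)$. In the same way one reads off $RL$. Hence
$$LR(b^{r+1})=LR(b^r)\,Y,\quad Y=(LL(b)\,R)^*\,LR(b),\tag{2}$$
$$RL(b^{r+1})=Y'\,RL(b^r),\quad Y'=RL(b)\,(R\,LL(b))^*.\tag{3}$$
The relations $Y,Y'$ do not depend on $r\ge r_0$. So $LR(b^{r_0+t})=LR(b^{r_0})Y^t$ and $RL(b^{r_0+t})=Y'^{\,t}RL(b^{r_0})$ for $t\ge0$. By Lemma 1 both are unchanged under $t\mapsto t+\pi$ for all large $t$, and $LL$, $RR$ are constant. So $b^{m+\pi}=b^m$ for all $m$ beyond a threshold depending on $b$. Since $\mathcal B$ is finite, the maximum of these thresholds (and $1$) serves as $m_0$. $\square$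

For a pebble-free automaton this already gives a lower bound of the right order: acceptance of $t_\ell$ depends only on $b^\ell$, so for large $\ell$ it has period $\pi$, and then $p\mid\pi$, so $p\le\sigma$. What remains is to deal with pebbles.

## What a weak pebble can see

Let $B$ be a weak $k'$-pebble automaton with $s$ states recognizing $L_n$. Since $L_n\ne\emptyset$, $s\ge1$.

**Step 1: normalize acceptance.** We want acceptance to be a statement about reaching a fixed configuration without pebbles. Add a state $\top$. Every accepting state may go to $\top$ (stay); in state $\top$ the automaton may move anywhere and may lift the last dropped pebble when the head is on it, always remaining in $\top$. Let $Q$ be the new state set, $\sigma=|Q|=s+1$. From an accepting configuration one can go to $\top$, walk to the pebbles and lift them one after the other, and walk to the root; and $\top$ is reachable only through an accepting state. So $B$ accepts a tree iff the modified automaton can go from (some initial state, root, no pebbles) to ($\top$, root, no pebbles). From now on we work with the modified automaton.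

**Step 2: decompose runs into levels.** The purpose is to treat everything done between dropping and lifting pebble $j+1$ as one step that happens at one node. For a tree and a tuple $\vec z=(z_1,\dots,z_j)$ of nodes, write $(q,x)\Rightarrow^*_{\vec z}(q',y)$ if there is a run from state $q$ at $x$ to state $q'$ at $y$, both with exactly pebbles $1,\dots,j$ placed, at $\vec z$, during which pebbles $1,\dots,j$ stay placed. Whenever such a run drops pebble $j+1$ at a node $x$, it must later lift it, and since the pebble is weak, the lift happens *at the same node $x$*. So the run is a sequence of *level-$j$ steps*, each of which is either

- a single stay or move transition; or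
- a change from $(q,x)$ to $(q',x)$ with $(q,q')\in E_{\vec z}(x)$.

Here the *excursion relation* $E_{\vec z}(x)$ consists of the pairs $(q,q')$ for which there are states $q_1,q_2$ such that some transition at $x$ drops pebble $j+1$ and goes from $q$ to $q_1$, we have $(q_1,x)\Rightarrow^*_{\vec zx}(q_2,x)$, and some transition at $x$ lifts pebble $j+1$ and goes from $q_2$ to $q'$. For $j=k'$ there is no further pebble, and $E_{\vec z}(x)=\emptyset$. Conversely, every sequence of level-$j$ steps comes from such a run.

This is the only place where weakness is used. For strong pebbles the run could drop at $x$ and lift at a different node, and the excursion would no longer be a loop at $x$; the automaton $A_n$ does precisely this when it lifts pebble 1 in the next block.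

**Step 3: cut the comb into pieces.** Partition $t_\ell$ into piece $0$ (the $\rhd$ spine node with its left leaf), pieces $1,\dots,\ell$, called *cells* (the spine nodes of the $i$-th copy of $g$ with their left leaves), and piece $\ell+1$ (the $\lhd$ node). Consecutive pieces are joined by a single edge, from the last spine node of the upper piece to the first spine node of the lower one. All cells are identical, node types included: their spine nodes are internal right children.

With one pebble, there is a new difficulty compared to the pebble-free case. Cells no longer have all the same behavior, because an excursion that drops a pebble in a cell can measure something about the distances from there to the two ends. The cure is that it can measure them only up to a threshold and a modulus.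

**Step 4: similarity.** Let a comb $t_\ell$ carry pebbles at $\vec z$. Call pieces $0$ and $\ell+1$ and all pieces containing pebbles *marked*. The maximal, possibly empty, sequences of unmarked cells between consecutive marked pieces are the *gaps*. For $h\ge0$ and $D\ge1$ write $u\approx_{h,D}u'$ if $u=u'$, or $u,u'\ge h$ and $u\equiv u'\pmod D$. This is an equivalence relation on the nonnegative integers. For instance, $5\approx_{2,3}8$, but $1\not\approx_{2,3}4$.

Call $(\ell,\vec z)$ and $(\ell',\vec z\,')$, with the same number of pebbles, *$(h,D)$-similar* if they have the same sequence of marked pieces with the same pebbles on the same local nodes, and corresponding gap lengths are $\approx_{h,D}$-equivalent. Then nodes of marked pieces correspond to each other.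

*Example.* With one pebble on the separator of a cell, $(\ell,z_1)$ is described by the numbers $a,b$ of cells above and below the pebbled cell, $a+b+1=\ell$. The pairs $(a,b)=(5,0)$ and $(8,0)$ are $(2,3)$-similar; $(5,0)$ and $(5,3)$ are not.

Take $\pi,m_0$ from Lemma 2 for $Q$. Set $h_{k'+1}=0$, $D_{k'+1}=1$, and for $j=k',k'-1,\dots,0$
$$D_j=D_{j+1}\,\pi,\qquad h_j=2h_{j+1}+D_{j+1}(m_0+1).\tag{4}$$
So $D_0=\pi^{k'+1}$: the moduli grow, but acquire no new prime factor.

## Similar placements are indistinguishable

**Claim.** Let $0\le j\le k'$. If $(\ell,\vec z)$ and $(\ell',\vec z\,')$, with $j$ pebbles, are $(h_j,D_j)$-similar, then for all states $q,q'$ and all nodes $x,y$ of marked pieces with corresponding nodes $x',y'$: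
$$(q,x)\Rightarrow^*_{\vec z}(q',y)\iff(q,x')\Rightarrow^*_{\vec z\,'}(q',y').$$

**Proof.** Downward induction on $j$, starting with $j=k'$. For $j<k'$ we assume the Claim for $j+1$. Write $h=h_{j+1}$ and $D=D_{j+1}$. Since $h\le h_j$ and $D\mid D_j$, $(h_j,D_j)$-similarity implies $(h,D)$-similarity.

**Step (i): excursions from marked pieces agree.** Let $x$ lie in a marked piece. Dropping pebble $j+1$ on $x$ and on $x'$ changes neither the marked pieces nor the gaps, so $(\ell,\vec zx)$ and $(\ell',\vec z\,'x')$ are $(h,D)$-similar. If $j<k'$, the Claim for $j+1$ says that $(q_1,x)\Rightarrow^*_{\vec zx}(q_2,x)$ iff $(q_1,x')\Rightarrow^*_{\vec z\,'x'}(q_2,x')$. The drop and lift transitions available at $x$ and $x'$ are the same, since label, type and pebbles agree. Hence $E_{\vec z}(x)=E_{\vec z\,'}(x')$. If $j=k'$, both are empty.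

**Step (ii): excursions from gaps depend only on classes of distances.** Let $x$ be a node of an unmarked cell having $a$ cells of its gap above it and $b$ below it. Dropping pebble $j+1$ on $x$ marks this cell and splits the gap into gaps of lengths $a$ and $b$. Let $x'$ be the same local node in a cell of the corresponding gap for $(\ell',\vec z\,')$ with $a'$ cells above and $b'$ below, and let $a\approx_{h,D}a'$ and $b\approx_{h,D}b'$. Then $(\ell,\vec zx)$ and $(\ell',\vec z\,'x')$ are $(h,D)$-similar, and $x,x'$ now lie in marked pieces. As in (i), $E_{\vec z}(x)=E_{\vec z\,'}(x')$ (for $j=k'$ trivially). This also applies with $(\ell',\vec z\,')=(\ell,\vec z)$, comparing two cells of the same gap.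

**Step (iii): cells have behaviors.** We now replace each unmarked cell by a box. Define its behavior in $\mathcal B$ by means of level-$j$ steps inside the cell: $(q,q')\in LL$ (resp. $LR$) iff, starting in state $q$ at the cell's first spine node, one can leave the cell upward (resp. downward), being in state $q'$ just after leaving; $RR$ and $RL$ are defined likewise, starting at the cell's last spine node and leaving downward, resp. upward. The stay and move transitions inside unmarked cells are the same for all of them, since the cells are identical and carry no pebbles. So by (ii) the behavior of a cell of a given gap, with $a$ cells above and $b$ below, is $F([a],[b])$, where $[\cdot]$ denotes $\approx_{h,D}$-classes, and $F$ is the same function for the corresponding gap of $(\ell',\vec z\,')$.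

The behavior of a whole gap is the product of the behaviors of its cells. Indeed, in the digraph defining the product, read $(q,{\downarrow},i)$ as "state $q$ at the first spine node of the piece below box $i$, just arrived from above", and $(q,{\uparrow},i)$ as "state $q$ at the last spine node of box $i$ (for $i=0$: of the marked piece above the gap), just arrived from below". An empty gap has the identity behavior.

**Step (iv): corresponding gaps have equal behavior.** Let their lengths be $L$ and $L'$. If $L=L'$, cells in equal positions have equal behaviors by (iii), and the products agree. Otherwise $L,L'\ge h_j$ and $L\equiv L'\pmod{D\pi}$. By symmetry let $L'=L+D\pi t$ with $t>0$. By (4), $L\ge h_j\ge2h$.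

- *The first $h$ cells.* They have $a<h$, so $b=L-1-a\ge 2h-1-(h-1)=h$ for $L$, and likewise $L'-1-a\ge h$ for $L'$. As $L\equiv L'\pmod D$, these two numbers are $\approx_{h,D}$-equivalent, and the cells in position $a$ have the same behavior $F([a],[L-1-a])$ in both gaps.
- *The last $h$ cells.* Symmetrically, cells with the same $b<h$ have the same behaviors in both gaps.
- *The middle cells.* There are $L-2h$ of them, with $a,b\ge h$. The class of $a$ is then determined by $a\bmod D$, and that of $b=L-1-a$ by $a\bmod D$ and $L\bmod D$. So, starting at $a=h$, their behaviors form a $D$-periodic sequence $c_0c_1\cdots c_{D-1}c_0c_1\cdots$, and this sequence is the same for $L$ and $L'$.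

Write $L-2h=mD+r$ with $0\le r<D$. By (4), $L-2h\ge D(m_0+1)$, so $m\ge m_0$; and $L'-2h=(m+\pi t)D+r$. With $\zeta=c_0\cdots c_{D-1}$, the products of the middle cells are
$$\zeta^{m}\,c_0\cdots c_{r-1}\qquad\text{and}\qquad\zeta^{m+\pi t}\,c_0\cdots c_{r-1}.$$
By Lemma 2 they are equal. Hence the behaviors of the two gaps are equal.

**Step (v): assemble.** A sequence of level-$j$ steps from a node of a marked piece to a node of a marked piece consists of level-$j$ steps made at nodes of marked pieces and of passages through gaps, each entering a gap from an adjacent marked piece and leaving it into an adjacent marked piece. The first kind agrees on both sides: the stay and move transitions because labels, types and pebbles agree, the excursions by (i). The second kind agrees by (iv). So reachability between corresponding configurations is the same. $\square$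

## The prime must divide a product of small numbers

**Proof of part 3.** Apply the Claim with $j=0$. With no pebbles placed, the only marked pieces are $0$ and $\ell+1$, and the only gap has length $\ell$. The root lies in piece $0$. So for $\ell,\ell'\ge h_0$ (both at least $1$) with $\ell\equiv\ell'\pmod{D_0}$, the normalization of Step 1 shows that $B$ accepts $t_\ell$ iff it accepts $t_{\ell'}$.

Take a multiple $\ell\ge\max(h_0,1)$ of $p$. By (1), $t_\ell\in L_n$, so $B$ accepts $t_\ell$, hence also $t_{\ell+D_0}$. By (1) again, $p\mid\ell+D_0$, so $p\mid D_0=\pi^{k'+1}$. As $p$ is prime, $p\mid\pi$, and by Lemma 2 $p\le\sigma=s+1$. Therefore
$$s\ge p-1\ge M=\exp_{k-1}(n).\qquad\blacksquare$$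

The number $k'$ of pebbles entered only as an exponent of $\pi$, which does not matter to a prime. This completes the proof of the Theorem, and the conjecture is true.

## Sharpness on the chains $t_\ell$

The Theorem exceeds the conjecture in several ways that can be read off the proof. The strong automata are deterministic, have $O(n^2)$ states, and need only one strong pebble; the lower bound holds for every $n\ge1$ and against any number of weak pebbles; the accepted trees $t_\ell$ used in the lower bound are combs, essentially words. Replacing $n$ by $n^c$ gives, for every integer constant $c\ge1$, strong automata of polynomial size $O(n^{2c})$ against a lower bound of $\exp_{k-1}(n^c)$.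

The proof of part 3 used only that $B$ accepts $t_\ell$ when $p\mid\ell$ and rejects it when $p\nmid\ell$. So every weak pebble automaton separating $\{t_\ell:p\mid\ell\}$ from $\{t_\ell:p\nmid\ell\}$ has at least $p-1$ states. Conversely, a deterministic pebble-free automaton with $p+1$ states does this: walk down the spine counting the symbols $\$$ modulo $p$ in $p$ states, and at $\lhd$ go to an accepting state iff the count is $0$.

## One pebble: strong is only linearly smaller than weak

The hypothesis $k\ge2$ cannot be dropped if one wants a superpolynomial gap.

**Proposition.** Every strong $1$-pebble automaton $A$ with $s$ states is equivalent to a weak $1$-pebble automaton $A'$ with $O(s)$ states.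

The idea: when $A$ is about to leave its pebble for the last time before lifting it remotely, $A'$ guesses this, picks up its own pebble, and from then on makes sure that the simulated head never returns to the place where $A$'s pebble would be. To ensure this it needs to remember only one direction, and the freed pebble helps it to keep track of it.

**Proof.** $A'$ accepts whenever the simulated state of $A$ is accepting. It has three modes.

*Free mode* simulates $A$ with no pebble placed. When $A$ drops its pebble at a node $u$, $A'$ drops its pebble at $u$ and enters pebbled mode.

*Pebbled mode* simulates $A$ step by step, except for remote lifts. At $u$ it can simulate a lift of $A$ and return to free mode. Alternatively, at $u$ it can guess that $A$ will not visit $u$ again before its pebble is lifted. It then chooses a transition of $A$ that moves from $u$ to a neighbor $w$ with new state $q$, lifts its own pebble, moves to $w$, and enters phantom mode in state $q$, remembering the direction from $w$ back to $w^-:=u$. This direction is known: it is "parent" if the move went to a child, and if the move went to the parent it is "left" or "right" according to the type of $u$.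

*Phantom mode* has a current node $w$, a state $q$ of $A$, and a back neighbor $w^-$ of $w$, given by its direction. No pebble of $A'$ is placed. The invariant is that the pebble of $A$ lies outside the component $C$ of $t-w^-$ that contains $w$. $A'$ may do the following:

- (i) if $A$ can lift in state $q$ at $w$, without the pebble on $w$, simulate the lift and return to free mode at $w$;
- (ii) drop its pebble on $w$ and simulate pebbled transitions of $A$ (stays and moves, no lifts) as if no pebble were on any visited node, never moving from $w$ to $w^-$, until it is at $w$ again; then lift its pebble and resume phantom mode at $w$ with the new state and the same back direction;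
- (iii) apply a pebbled transition of $A$ (as if no pebble were on $w$) that moves from $w$ to a neighbor $w'\ne w^-$, and continue in phantom mode at $w'$ with back neighbor $w$.

Every mode needs a state of $A$ and at most a constant amount of extra information (mode and one of three directions), so $O(s)$ states suffice. $A'$ lifts its pebble only with the head on it.

**Soundness.** We check that every simulated step is a legal step of $A$. On entering phantom mode from pebbled mode, the pebble of $A$ is on $u=w^-$, outside $C$, so the invariant holds. In (ii) the simulated walk stays in $C$, because $C$ can be left only by moving from $w$ to $w^-$, and $A'$ recognizes $w$ by its own pebble; as the pebble of $A$ is outside $C$, it is never on a visited node. In (iii) let $C'$ be the component of $t-w$ containing $w'$. Since $w'\ne w^-$ and $t$ is a tree, $C'$ does not contain $w^-$; together with $w$ it is connected, so $C'\subseteq C$, and the invariant is preserved. In (i) the pebble of $A$ is placed and not on $w$, so the lift is legal for a strong automaton. Hence if $A'$ accepts, so does $A$.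

**Completeness.** Take an accepting run of $A$. The parts without pebble are simulated in free mode. Consider a phase from dropping the pebble at $u$ until it is lifted at a node $v$; if the run accepts before a lift, pebbled mode simulates this final part directly. If $v=u$, pebbled mode simulates the phase directly. Let $v\ne u$. Simulate in pebbled mode up to the last visit of $u$ in the phase, and then enter phantom mode with the next move of the run, to a neighbor $w_0$ of $u$. As $u$ is not visited again, $v$ lies in the component of $t-u$ containing $w_0$. Let $w_0,\dots,w_m=v$ be the path from $w_0$ to $v$, and put $w_{-1}=u$.

Suppose the run has just moved from $w_{i-1}$, at its last visit there, to $w_i$, and $A'$ is in phantom mode at $w_i$ with back neighbor $w_{i-1}$. From now on the walk does not visit $w_{i-1}$, so it stays in the component of $t-w_{i-1}$ containing $w_i$, and it never meets $u$ (for $i\ge1$, $u$ is in another component). The part up to the last visit of $w_i$ in the phase is simulated by (ii). If $i<m$, the walk then leaves $w_i$ forever and still reaches $v$, so its next step goes to the neighbor of $w_i$ on the side of $v$, which is $w_{i+1}\ne w_{i-1}$. This step is simulated by (iii), and we are in the same situation with $i+1$. If $i=m$, the last visit of $v$ in the phase is the end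 of the phase, where $A$ lifts its pebble; this is simulated by (i). $\square$

So for $k=1$ passing from strong to weak costs only a linear factor, while by the Theorem, for each $k\ge2$, the blow-up is at least $(k-1)$-fold exponential. Nothing is claimed here about a matching upper bound on the blow-up for $k\ge2$.
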